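# Discrete sets with dense projection in the square of a Lindelöf $\Sigma$-space

All spaces are Tychonoff. A set $D\subset X\times X$ is *discrete* if it is a discrete subspace: every $p\in D$ has an open neighborhood in $X\times X$ that meets $D$ only in $p$. We do not ask $D$ to be closed. Let $\pi_1,\pi_2$ be the projections onto the first and second coordinate.

We ask how large the shadow $\pi_1(D)$ of a discrete set $D\subset X\times X$ can be: can it be dense in $X$? The question is raised for Lindelöf $\Sigma$-spaces (defined in Section 2) in "Diagonals and discrete subsets of squares", http://cmuc.karlin.mff.cuni.cz/pdf/cmuc1301/burtka.pdf. The answer will be yes.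

## 1. Pairing a dense sequence with a right-separated one

Take $X=[0,1]$. A discrete subset of the diagonal will not do. If $S\subset[0,1]$ were discrete and dense, pick $s\in S$ and an open $O$ with $O\cap S=\{s\}$; then $O\setminus\{s\}$ is open, nonempty and misses $S$. With two coordinates there is room. Let $v_0,v_1,\dots$ list the rationals of $[0,1]$ and let $y_n=1/(n+1)$. The set $\{(v_n,y_n):n\in\omega\}$ has dense first projection, and it is discrete: if $O_n$ is open with $O_n\cap\{y_m:m\in\omega\}=\{y_n\}$, then $[0,1]\times O_n$ isolates $(v_n,y_n)$. The first coordinates supply density and the second coordinates supply isolation.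

**Lemma 1.** Every infinite Hausdorff space contains infinitely many pairwise disjoint nonempty open sets. Hence it contains an infinite discrete subspace.

*Proof.* It suffices to find, in any infinite Hausdorff $Y$, a nonempty open $W$ with $Y\setminus\overline W$ infinite; then repeat inside the open subspace $Y\setminus\overline W$. If $Y$ has an isolated point $p$, take $W=\{p\}=\overline W$. Otherwise take $p\ne q$ with disjoint open neighborhoods $W\ni p$, $W'\ni q$; then $W'\subset Y\setminus\overline W$, and $W'$ is infinite because there are no isolated points. Choosing one point in each of the disjoint open sets gives a discrete subspace. $\square$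

**Proposition 1.** If $X$ is separable, there is a discrete $D\subset X\times X$ with $\pi_1(D)$ dense in $X$.

*Proof.* If $X$ is finite, let $D$ be the diagonal. If $X$ is infinite, let $\{v_n:n\in\omega\}$ be dense in $X$ and let $\{y_n:n\in\omega\}$ be a discrete subspace, listed without repetition (Lemma 1), with $O_n$ open and $O_n\cap\{y_m:m\in\omega\}=\{y_n\}$. For distinct indices the second coordinates are distinct, so $X\times O_n$ isolates $(v_n,y_n)$ in $D=\{(v_n,y_n):n\in\omega\}$. $\square$

The same proof works whenever $X$ has a discrete subspace of size $d(X)$, where $d$ denotes density, the least size of a dense subset. We can ask for less, because the first coordinates can share the work of isolation.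

**Definition.** A sequence $(y_\xi)_{\xi<\delta}$, $\delta$ an ordinal, is *right-separated* if there are open sets $O_\xi\ni y_\xi$ with $y_\eta\notin O_\xi$ whenever $\xi<\eta<\delta$.

So each term has a neighborhood avoiding all *later* terms. In particular the terms are distinct. For example, $(\xi)_{\xi<\omega_1}$ in the compact space $\omega_1+1$ is right-separated, by $O_\xi=[0,\xi]$, although its set of terms is not discrete ($\omega$ is a limit of smaller terms).

**Lemma 2.** Let $V\subset X$ be open with $d(V)=\kappa\ge\omega$. There are $I\subset\kappa$ and points $v_\xi\in V$ $(\xi\in I)$, dense in $V$, with $v_\xi\notin\overline{\{v_\eta:\eta\in I,\ \eta<\xi\}}$ for $\xi\in I$. If $(y_\xi)_{\xi<\kappa}$ is any right-separated sequence in $X$, then $E=\{(v_\xi,y_\xi):\xi\in I\}$ is discrete, $\pi_1|_E$ is injective, and $\pi_1(E)$ is dense in $V$.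

*Proof.* Let $\{v_\xi:\xi<\kappa\}$ be dense in $V$ and $I=\{\xi<\kappa:v_\xi\notin\overline{\{v_\eta:\eta<\xi\}}\}$. We show by induction that $v_\xi\in\overline{\{v_\eta:\eta\in I,\eta\le\xi\}}$ for every $\xi<\kappa$. This is trivial for $\xi\in I$. If $\xi\notin I$, then $v_\xi\in\overline{\{v_\eta:\eta<\xi\}}$, and each such $v_\eta$ lies in $\overline{\{v_\zeta:\zeta\in I,\zeta\le\eta\}}$. So $\{v_\xi:\xi\in I\}$ is dense in $V$. The condition on $v_\xi$ holds by the definition of $I$, and makes the $v_\xi$ $(\xi\in I)$ distinct.

Let $O_\xi$ witness right-separation. The open set $(X\setminus\overline{\{v_\eta:\eta\in I,\eta<\xi\}})\times O_\xi$ contains $(v_\xi,y_\xi)$. It misses $(v_\eta,y_\eta)$ for $\eta<\xi$ by the first coordinate and for $\eta>\xi$ by the second. $\square$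

This settles every $X$ that contains a right-separated sequence of length $d(X)$. What changes in general? If $d(X)=\kappa$ is uncountable, the hypotheses do not hand us a right-separated sequence of length $\kappa$, and then nothing in Lemma 2 separates a pair from the later pairs. In that case we need another way to isolate pairs from later ones. This is where the class of spaces matters.

## 2. Lindelöf $\Sigma$-spaces and the three theorems

**Definition.** $X$ is a *Lindelöf $\Sigma$-space* if there are a cover $\mathcal C$ of $X$ by compact sets and a countable family $\mathcal N$ of subsets of $X$ such that for all $C\in\mathcal C$ and all open $U\supset C$ there is $N\in\mathcal N$ with $C\subset N\subset U$.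

Equivalently, $X$ is a continuous image of a closed subspace of $K\times M$ with $K$ compact and $M$ second countable; we use only the definition. Examples:

- $X$ compact: $\mathcal C=\mathcal N=\{X\}$.
- $X$ second countable: $\mathcal C$ is the family of singletons, $\mathcal N$ a countable base.
- $X$ countable: $\mathcal C=\mathcal N$ is the family of singletons.
- $X=\sigma=\{x\in\{0,1\}^{\omega_1}:\operatorname{supp}x\text{ is finite}\}$, where $\operatorname{supp}x=\{\alpha:x(\alpha)=1\}$. Let $\sigma_n=\{x:|\operatorname{supp}x|\le n\}$. If $x\in\{0,1\}^{\omega_1}$ has at least $n+1$ ones, then the points having ones at $n+1$ of these places form a neighborhood of $x$ disjoint from $\sigma_n$. So $\sigma_n$ is closed in the compact space $\{0,1\}^{\omega_1}$, hence compact, and $\mathcal C=\mathcal N=\{\sigma_n:n\in\omega\}$ works.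

Two results are known. For every Lindelöf $\Sigma$-space $X$ there is a discrete $D\subset X\times X$ with $|D|=d(X)$. For every Lindelöf $p$-space $X$ there is a discrete $D\subset X\times X$ with $\Delta=\{(x,x):x\in X\}\subset\overline D$, and then $\pi_1(D)$ is dense. We use neither of them, nor any property of Lindelöf $p$-spaces; they are the background for the following theorems.

**Theorem 1.** For every Lindelöf $\Sigma$-space $X$ there is a discrete $D\subset X\times X$ with $\pi_1(D)$ dense in $X$. Moreover, one can have $|D|=d(X)$ and $\pi_1|_D$ injective.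

**Theorem 2.** For every Lindelöf $\Sigma$-space $X$ there is a discrete $D\subset X\times X$ with $D=D^{-1}$ and $|D|=d(X)$, such that $\pi_1(D)=\pi_2(D)$ is dense in $X$.

**Theorem 3.** Under CH there is a countable (hence Lindelöf $\Sigma$) space $X$ without isolated points such that no discrete $D\subset X\times X$ satisfies $\Delta\subset\overline D$. So it is consistent with ZFC that the conclusion "$\pi_1(D)$ is dense" cannot be strengthened to "$\Delta\subset\overline D$", which holds for Lindelöf $p$-spaces.

Theorems 1 and 2 are theorems of ZFC.

**Facts on density.** We use $d(\bigcup_iA_i)\le\sum_id(A_i)$ (unite dense sets), and $d(B)\le d(A)$ for $B$ relatively open in $A$ (intersect a dense set with $B$). A *network* of a space $S$ is a family $\mathcal P$ of subsets such that for each $x\in S$ and each open $W\ni x$ there is $P\in\mathcal P$ with $x\in P\subset W$. If $S$ has a network of size $\le\lambda$, then $d(S)\le\lambda$: choose a point in each nonempty member. Density is not monotone for arbitrary subsets. The space $\{0,1\}^{\omega_1}$ is separable by the Hewitt–Marczewski–Pondiczery theorem, but its subspace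 $\sigma$ is not: the supports of countably many points of $\sigma$ lie in a countable set $a$, and for $\alpha\notin a$ the open set $\{x\in\sigma:x(\alpha)=1\}$ contains none of these points. So each passage to a subset has to be justified.

**Facts on cardinals.** $\operatorname{cf}\kappa$ is the least size of a set of ordinals below $\kappa$ with supremum $\kappa$, and it is a regular cardinal. An infinite $\kappa$ is *regular* if $\operatorname{cf}\kappa=\kappa$, *singular* otherwise. If $\kappa$ is regular, a sum of fewer than $\kappa$ cardinals below $\kappa$ is below $\kappa$. If $\kappa$ is uncountable and $\operatorname{cf}\kappa>\omega$, a sum of countably many cardinals below $\kappa$ is below $\kappa$. Successor cardinals $\mu^+$ ($\mu$ infinite) are regular.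

## 3. Reduction to open sets of constant density

The purpose of this section is to make the problem local. Call a nonempty open $U\subset X$ *fine* if there is a discrete $D_U\subset U\times X$ with $|D_U|\le d(U)$, $\pi_1|_{D_U}$ injective, and $\pi_1(D_U)$ dense in $U$. Call $U$ *symmetrically fine* if there is a discrete $D_U=D_U^{-1}\subset U\times U$ with $|D_U|\le d(U)$ and $\pi_1(D_U)$ dense in $U$. Say that a nonempty open $V$ has *constant density* $\kappa$ if $d(W)=\kappa$ for every nonempty open $W\subset V$.

**Lemma 3.**

1. If every nonempty open subset of $X$ contains a fine set, then the conclusion of Theorem 1 holds for $X$.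
2. If every nonempty open subset of $X$ contains a symmetrically fine set, then the conclusion of Theorem 2 holds for $X$.
3. Every nonempty open $G$ contains a nonempty open $V$ of constant density $\kappa$, for some $\kappa$. If $\kappa$ is finite, then $G$ contains a set that is both fine and symmetrically fine.

*Proof.* (1) Let $\mathcal U$ be a maximal pairwise disjoint family of fine sets. Then $\bigcup\mathcal U$ is dense, since otherwise $X\setminus\overline{\bigcup\mathcal U}$ would contain one more fine set. Put $D=\bigcup_{U\in\mathcal U}D_U$. The sets $U\times X$ are open and disjoint and $D\cap(U\times X)=D_U$, so $D$ is discrete, $\pi_1|_D$ is injective and $\pi_1(D)$ is dense in $X$. Let $S$ be dense in $X$ with $|S|=d(X)$. Then $S\cap U$ is dense in $U$, so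
$$|D|\le\sum_{U\in\mathcal U}d(U)\le\sum_{U\in\mathcal U}|S\cap U|\le d(X),$$
and $|D|\ge|\pi_1(D)|\ge d(X)$.

(2) Do the same with symmetrically fine sets and the disjoint open sets $U\times U$; now $D\cap(U\times U)=D_U$. The union $D$ is symmetric, so $\pi_1(D)=\pi_2(D)$, and the estimate of $|D|$ is the same.

(3) Choose a nonempty open $V\subset G$ with $d(V)$ minimal. For nonempty open $W\subset V$ we have $d(W)\le d(V)$, and $d(W)\ge d(V)$ by minimality. If $\kappa=d(V)$ is finite, a finite dense subset of $V$ is closed in $V$, so $V$ is finite and Hausdorff, and contains an open singleton $\{v\}$. Use $D_{\{v\}}=\{(v,v)\}$. $\square$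

So let $V$ have constant density $\kappa\ge\omega$. If $V$ contains a right-separated sequence of length $\kappa$, then $V$ is fine by Lemma 2. From here on the enemy is a $V$ without such sequences.

## 4. A countable family of closed sets

We now choose $\mathcal N$ well, so that it attaches to each point $x$ a compact set $C_x$ defined by $\mathcal N$ alone.

**Lemma 4.** Let $X$ be a Lindelöf $\Sigma$-space. There is a countable family $\mathcal N\ni X$ of closed sets, closed under finite intersections, such that for each $x\in X$ the set $C_x=\bigcap\{N\in\mathcal N:x\in N\}$ is compact, and for each open $U\supset C_x$ there is $N\in\mathcal N$ with $x\in N\subset U$.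

*Proof.* Let $\mathcal C,\mathcal N_0$ be as in the definition. We first make $\mathcal N_0$ consist of closed sets. If $C\in\mathcal C$ and $U\supset C$ is open, then since $C$ is compact and $X$ regular there is an open $U'$ with $C\subset U'\subset\overline{U'}\subset U$. Take $N\in\mathcal N_0$ with $C\subset N\subset U'$; then $C\subset\overline N\subset U$. So we may replace the members of $\mathcal N_0$ by their closures. Let $\mathcal N$ be the closure of $\mathcal N_0\cup\{X\}$ under finite intersections; it is countable.

Let $x\in X$ and pick $C\in\mathcal C$ with $x\in C$. If $z\notin C$, some $N\in\mathcal N$ satisfies $C\subset N\subset X\setminus\{z\}$. Hence $C_x\subset C$, and $C_x$, being closed, is compact.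

Let $U\supset C_x$ be open. The closed sets $N\in\mathcal N$ with $x\in N$ have intersection $C_x$, which misses the compact set $C\setminus U$. Hence finitely many of them have an intersection $N_1$ missing $C\setminus U$. So $x\in N_1\in\mathcal N$ and $N_1\cap C\subset U$. Thus $C\subset U\cup(X\setminus N_1)$, which is open, and there is $N_2\in\mathcal N$ with $C\subset N_2\subset U\cup(X\setminus N_1)$. Then $x\in N_1\cap N_2\subset U$ and $N_1\cap N_2\in\mathcal N$. $\square$

For compact $X$, the family $\mathcal N=\{X\}$ works with $C_x=X$. For $X=\sigma$, the chain $\mathcal N=\{X\}\cup\{\sigma_n:n\in\omega\}$ has all properties of Lemma 4, with $C_x=\sigma_n$ for $n=|\operatorname{supp}x|$.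

From now on $X$ is a Lindelöf $\Sigma$-space and $\mathcal N$ is fixed as in Lemma 4.

## 5. Isolating pairs by functions, and the points without twins

We look for pairs $(x_\xi,y_\xi)$ that are isolated from earlier pairs by $x_\xi\notin\overline{\{x_\eta:\eta<\xi\}}$, as in Lemma 2, and from later pairs by continuous functions. Attach to the pair a continuous $f_\xi:X\to[0,1]$ with $f_\xi(x_\xi)=0$ and $f_\xi(y_\xi)=1$, and require every later pair to satisfy $f_\xi(x_\eta)=f_\xi(y_\eta)$. Then $f_\xi^{-1}[0,\frac12)\times f_\xi^{-1}(\frac12,1]$ contains $(x_\xi,y_\xi)$ and no later pair. No right-separated sequence is needed.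

The natural recursion runs as follows. List a dense set $\{q_\gamma:\gamma<\kappa\}$ of $V$. At stage $\gamma$ let $A$ be the set of first coordinates chosen so far and $F$ the set of functions chosen so far. If $q_\gamma\in\overline A$, do nothing. If not, put $x=q_\gamma$ and look for a twin: a point $y\ne x$ that no member of $F$ distinguishes from $x$. The recursion stops if $q_\gamma$ has no twin. This can happen: in $[0,1]$, after the first function $f_0(t)=t$ with the pair $(0,1)$, no point has a twin.

We therefore study points without twins, and look for twins of $x$ only in the compact set $C_x$.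

**Definition.** Let $F$ be a set of continuous functions $X\to[0,1]$. Write $x\sim_Fy$ if $f(x)=f(y)$ for all $f\in F$. Put
$$T_F=\{x\in X:\text{ no }y\in C_x\setminus\{x\}\text{ has }y\sim_Fx\}.$$
Let $\mathcal B_F$ be the family of finite intersections of sets $f^{-1}(J)$, where $f\in F$ and $J=(a,b)\cap[0,1]$ with rational $a<b$; the empty intersection is $X$. Put $\mathcal P_F=\{N\cap B:N\in\mathcal N,\ B\in\mathcal B_F\}$, so $|\mathcal P_F|\le|F|+\omega$.

For $X=[0,1]^2$ with $\mathcal N=\{X\}$ and $F$ consisting of the first coordinate function, $T_F=\emptyset$; with both coordinate functions in $F$, $T_F=X$.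

**Lemma 5.** If $x\in T_F$ and $U\ni x$ is open, there is $P\in\mathcal P_F$ with $x\in P\subset U$. Consequently every subset of $T_F$ has density $\le|F|+\omega$.

*Proof.* Each $z\in C_x\setminus U$ differs from $x$, so some $f_z\in F$ has $f_z(z)\ne f_z(x)$. Take disjoint intervals $J_z\ni f_z(x)$ and $J'_z\ni f_z(z)$, relatively open in $[0,1]$ with rational endpoints as above. By compactness of $C_x\setminus U$ there are $z_1,\dots,z_n$ (possibly $n=0$) such that the sets $f_{z_i}^{-1}(J'_{z_i})$ cover it. By Lemma 4 there is $N\in\mathcal N$ with $x\in N\subset U\cup\bigcup_if_{z_i}^{-1}(J'_{z_i})$. Let $B=\bigcap_if_{z_i}^{-1}(J_{z_i})\in\mathcal B_F$. Then $x\in B$, and $B$ misses every $f_{z_i}^{-1}(J'_{z_i})$, so $x\in N\cap B\subset U$. For $S\subset T_F$ the sets $P\cap S$, $P\in\mathcal P_F$, form a network of $S$. $\square$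

**Approximating a point without a twin.** Suppose we are stuck at $q=q_\gamma\in T_F\setminus\overline A$. We do not have to use $q$ itself as a first coordinate; it is enough that first coordinates accumulate at $q$. By Lemma 5 only $|F|+\omega$ many sets $P\in\mathcal P_F$ need to be met. Inside $P$ we need a point outside $T_F$, where $F$ is the current set of functions, and by Lemma 5 such a point exists as soon as $d(P)>|F|+\omega$.

If $X$ is compact and $\mathcal N=\{X\}$, the sets $P\in\mathcal P_F$ are open. If $V$ has constant density $\kappa$, then every nonempty $P\subset V$ has $d(P)=\kappa$, which exceeds $|F|+\omega$ at every stage $\gamma<\kappa$ (for $\kappa>\omega$), and the repaired recursion runs.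

In general $P=N\cap B$ is open only relative to $N$, and $N$ may be thin. In $X=\sigma$ with the chain above, every nonempty open $W$ has density $\omega_1$: the argument of Section 2 applies inside $W$, since the coordinate $\alpha$ can be chosen outside the finite set of coordinates that defines a basic open subset of $W$, and $d(W)\le|\sigma|=\omega_1$. For $q=0$ we have $C_0=\sigma_0=\{0\}$, so $0\in T_\emptyset$, and $P=\sigma_0=\{0\}$ is a member of $\mathcal P_\emptyset$. It has no point outside $T_\emptyset$. Here the repair stops working.

**Definition.** For $x\in X$ let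
$$\ell(x)=\min\{d(N\cap O)+\omega:\ N\in\mathcal N,\ O\text{ open},\ x\in N\cap O\}.\tag{1}$$

Since $X\in\mathcal N$, $\ell(x)\le d(V)+\omega$ for every open $V\ni x$. If $q\in P\in\mathcal P_F$, then $d(P)+\omega\ge\ell(q)$. So $q$ can be treated as long as $|F|+\omega<\ell(q)$. At stage $\gamma$ we expect $|F|\le|\gamma|+\omega$, so the requirement on the list becomes
$$|\gamma|+\omega<\ell(q_\gamma).\tag{2}$$
Points with small $\ell$ must come early. Section 6 shows that (2) is all the recursion needs. Section 7 shows that a dense list satisfying (2) exists, on some open set, if there are no long right-separated sequences.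

In $\sigma$, if $n=|\operatorname{supp}x|$ and $W=\{y:y(\alpha)=1\text{ for }\alpha\in\operatorname{supp}x\}$, then $\sigma_n\cap W=\{x\}$, so $\ell(x)=\omega$ for every $x$ and (2) is never satisfied. On the other hand, the points $e_\alpha$ with support $\{\alpha\}$ form a discrete subspace of size $\omega_1=d(\sigma)$, since $\{x:x(\alpha)=1\}$ isolates $e_\alpha$, and Lemma 2 applies. In Section 7 the thinness of the sets $N\cap O$ will produce right-separated sequences in general.

## 6. The recursion along a list satisfying (2)

The number $e$ in the next lemma lets us serve both theorems at once: $e=1$ is for Theorem 1, and $e=2$ for Theorem 2.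

**Lemma 6.** Let $\kappa>\omega$ be a cardinal and $V=\{x:g(x)>0\}$, where $g:X\to[0,1]$ is continuous. Let $\Gamma\subset\kappa$ and let $q_\gamma\in V$ $(\gamma\in\Gamma)$ satisfy (2). Fix $e\in\{1,2\}$. Then there are an ordinal $\sigma$ with $|\sigma|\le\kappa$ and triples $(x_\xi,y_\xi,f_\xi)$, $\xi<\sigma$, with $f_\xi:X\to[0,1]$ continuous, such that, with $A_\xi=\{x_\eta:\eta<\xi\}$ if $e=1$ and $A_\xi=\{x_\eta,y_\eta:\eta<\xi\}$ if $e=2$:

1. $x_\xi,y_\xi\in V$, $f_\xi(x_\xi)=0$, $f_\xi(y_\xi)=1$;
2. $x_\xi\notin\overline{A_\xi}$;
3. $f_\eta(x_\xi)=f_\eta(y_\xi)$ for $\eta<\xi$;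
4. $q_\gamma\in\overline{A_\sigma}$ for all $\gamma\in\Gamma$.

Consequently $D=\{(x_\xi,y_\xi):\xi<\sigma\}\subset V\times V$ is discrete and $\pi_1|_D$ is injective. If $e=2$, then $D\cup D^{-1}$ is also discrete.

*Proof.* For a sequence of triples of length $\sigma'$ satisfying 1–3, put $F_{\sigma'}=\{g\}\cup\{f_\eta:\eta<\sigma'\}$.

**Step 1: adding one triple.** This step says which points can serve as first coordinate. *If $x\in V\setminus(\overline{A_{\sigma'}}\cup T_{F_{\sigma'}})$, the sequence can be extended by one triple with first entry $x$, keeping 1–3.* Since $x\notin T_{F_{\sigma'}}$, there is $y\in C_x\setminus\{x\}$ with $y\sim_{F_{\sigma'}}x$. As $g\in F_{\sigma'}$, $g(y)=g(x)>0$, so $y\in V$; this is why $g$ was put into $F_{\sigma'}$. As $X$ is Tychonoff, there is a continuous $f:X\to[0,1]$ with $f(x)=0$ and $f(y)=1$. The triple $(x,y,f)$ satisfies 1–3.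

**Step 2: the plan of the recursion.** This step fixes the bookkeeping. We define ordinals $\sigma_\gamma$ $(\gamma\le\kappa)$ and the triples with index $<\sigma_\gamma$ so that
$$|\sigma_\gamma|\le|\gamma|+\omega .$$
Put $\sigma_0=0$. For limit $\gamma$ put $\sigma_\gamma=\sup_{\beta<\gamma}\sigma_\beta$; then $|\sigma_\gamma|\le|\gamma|\cdot(|\gamma|+\omega)=|\gamma|$. If $\gamma\notin\Gamma$, put $\sigma_{\gamma+1}=\sigma_\gamma$. Finally $\sigma=\sigma_\kappa$, and $|\sigma|\le\kappa$.

**Step 3: stage $\gamma\in\Gamma$.** This step puts $q=q_\gamma$ into $\overline{A_{\sigma_{\gamma+1}}}$ with few new triples. Let $\theta=|\gamma|+\omega<\ell(q)$, $A=A_{\sigma_\gamma}$, $F=F_{\sigma_\gamma}$; so $|F|\le\theta$.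

- If $q\in\overline A$, put $\sigma_{\gamma+1}=\sigma_\gamma$.
- If $q\notin\overline A\cup T_F$, add one triple with first entry $q$ by Step 1.
- Let $q\in T_F\setminus\overline A$. The family $\{P\in\mathcal P_F:q\in P\subset V\}$ is nonempty by Lemma 5 and has size $\le|F|+\omega\le\theta$. Enumerate it as $\{P_\zeta:\zeta<\theta\}$, possibly with repetitions. Perform substeps $\zeta<\theta$, each adding at most one triple, taking suprema of lengths at limits. At substep $\zeta$ let $\sigma'$ be the current length; then $|\sigma'|\le|\sigma_\gamma|+|\zeta|\le\theta$. If $P_\zeta\cap\overline{A_{\sigma'}}\ne\emptyset$, do nothing. Let $P_\zeta\cap\overline{A_{\sigma'}}=\emptyset$. As $P_\zeta=N\cap B$ with $N\in\mathcal N$, $B$ open and $q\in N\cap B$, we have $d(P_\zeta)+\omega\ge\ell(q)>\theta\ge\omega$, hence $d(P_\zeta)>\theta$. By Lemma 5 every subset of $T_{F_{\sigma'}}$ has density $\le|F_{\sigma'}|+\omega\le\theta$. So there is $x\in P_\zeta\setminus T_{F_{\sigma'}}$. As $P_\zeta\subset V\setminus\overline{A_{\sigma'}}$, Step 1 applies to $x$; extend by a triple with first entry $x$. Let $\sigma_{\gamma+1}$ be the length after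 all substeps.

In all three cases at most $\theta$ triples are added, so $|\sigma_{\gamma+1}|\le\theta\le|\gamma+1|+\omega$.

In the first two cases $q\in\overline{A_{\sigma_{\gamma+1}}}$ is clear. In the third case suppose $q\notin\overline{A_{\sigma_{\gamma+1}}}$. By Lemma 5, applied to $q\in T_F$ and the open set $V\setminus\overline{A_{\sigma_{\gamma+1}}}$, there is $\zeta$ with $q\in P_\zeta\subset V\setminus\overline{A_{\sigma_{\gamma+1}}}$. Since $A_{\sigma'}\subset A_{\sigma_{\gamma+1}}$, at substep $\zeta$ we had $P_\zeta\cap\overline{A_{\sigma'}}=\emptyset$, so a point of $P_\zeta$ was put into $A_{\sigma_{\gamma+1}}$, a contradiction. This gives 4.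

**Step 4: discreteness.** This step isolates each pair. Let
$$G_\xi=\bigl(f_\xi^{-1}[0,\tfrac12)\setminus\overline{A_\xi}\bigr)\times f_\xi^{-1}(\tfrac12,1],$$
an open set containing $(x_\xi,y_\xi)$ by 1 and 2. If $\eta<\xi$, then $(x_\eta,y_\eta)\notin G_\xi$ because $x_\eta\in A_\xi$; if $e=2$, also $(y_\eta,x_\eta)\notin G_\xi$ because $y_\eta\in A_\xi$. If $\eta>\xi$, then $f_\xi(x_\eta)=f_\xi(y_\eta)$ by 3, so neither $(x_\eta,y_\eta)$ nor $(y_\eta,x_\eta)$ is in $G_\xi$. Finally $(y_\xi,x_\xi)\notin G_\xi$ since $f_\xi(y_\xi)=1$. So $G_\xi\cap D=\{(x_\xi,y_\xi)\}$ and $D$ is discrete. If $e=2$, then $G_\xi\cap(D\cup D^{-1})=\{(x_\xi,y_\xi)\}$ and, by symmetry, $G_\xi^{-1}\cap(D\cup D^{-1})=\{(y_\xi,x_\xi)\}$, so $D\cup D^{-1}$ is discrete. By 2 the $x_\xi$ are distinct, so $\pi_1|_D$ is injective. $\square$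

## 7. Without long right-separated sequences, a list satisfying (2) exists

We need three simple facts about right-separated sequences and one covering lemma.

**Lemma 7.**

1. Subsequences of right-separated sequences are right-separated; in particular, so are initial segments.
2. Let $\theta$ be a regular infinite cardinal. If a right-separated sequence of length $\theta$ has all its terms in a union of fewer than $\theta$ sets, then one of these sets contains a right-separated sequence of length $\theta$.
3. Let $\tau$ be an ordinal, and for $s<\tau$ let $\Sigma_s$ be a right-separated sequence whose length is a cardinal $\delta_s$, and $G_s$ an open set that contains all terms of $\Sigma_s$ and no term of $\Sigma_{s'}$ for $s'>s$. If $\sup_s\delta_s\ge\kappa$, then there is a right-separated sequence of length $\kappa$ whose terms are terms of the $\Sigma_s$.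

*Proof.* (1) is clear. (2) One of the sets contains the terms with indices in a set of size $\theta$, by regularity; a subset of $\theta$ of size $\theta$ has order type $\theta$. (3) Concatenate the $\Sigma_s$ in the order of $s$ and intersect the witnessing neighborhoods of the terms of $\Sigma_s$ with $G_s$. A term of $\Sigma_s$ is then separated from later terms of $\Sigma_s$ by the old neighborhood, and from terms of later blocks by $G_s$. The length of the concatenation is an ordinal $\ge\delta_s$ for all $s$, hence $\ge\kappa$; cut it at $\kappa$. $\square$

**Lemma 8.** Let $Y\subset X$, let $\nu$ be an infinite cardinal, and suppose that $Y$ contains no right-separated sequence of length $\nu$. Then every family $\mathcal U$ of open sets has a subfamily $\mathcal U'$ with $|\mathcal U'|<\nu$ and $Y\cap\bigcup\mathcal U'=Y\cap\bigcup\mathcal U$.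

*Proof.* Otherwise we can choose recursively, for $\xi<\nu$, a point $y_\xi\in Y\cap\bigcup\mathcal U\setminus\bigcup_{\eta<\xi}U_\eta$ and $U_\xi\in\mathcal U$ with $y_\xi\in U_\xi$, because $\{U_\eta:\eta<\xi\}$ has fewer than $\nu$ members. If $\xi<\eta$, then $y_\eta\notin U_\xi$. So $(y_\xi)_{\xi<\nu}$ is right-separated of length $\nu$, a contradiction. $\square$

**Proposition 2.** Let $V\ne\emptyset$ be open with constant density $\kappa\ge\omega$, and suppose $V$ contains no right-separated sequence of length $\kappa$. Then there are a nonempty open $U\subset V$, a set $\Gamma\subset\kappa$ and points $q_\gamma\in U$ $(\gamma\in\Gamma)$, forming a dense subset of $U$, with $|\gamma|+\omega<\ell(q_\gamma)$ for all $\gamma\in\Gamma$. Moreover $\kappa>\omega$.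

The plan is this. The points with small $\ell$ are covered by open sets $O$ whose traces on some $N$ have small density. By Lemma 8, few such $O$ suffice. "Few sets of small density" has small density, so the set of these points cannot be dense in an open set. For regular $\kappa$ this works as stated. For singular $\kappa$, fewer than $\kappa$ sets of density below $\kappa$ may together have density $\kappa$, and we must find a better bound than $\kappa$ for the lengths of right-separated sequences.

*Proof.* $V$ is infinite, since $d(V)$ is infinite. By Lemma 1 it contains an infinite discrete subspace, hence a right-separated sequence of length $\omega$. So $\kappa>\omega$.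

**Step 1: layers of $V$ by the value of $\ell$.** This step sets the notation. For $N\in\mathcal N$ and an infinite cardinal $\lambda<\kappa$ put
$$\mathcal O_N^\lambda=\{O\text{ open}:d(N\cap O)\le\lambda\},\quad H_N^\lambda=\bigcup\mathcal O_N^\lambda,\quad V_N^\lambda=V\cap N\cap H_N^\lambda,$$
$$V^\lambda=\bigcup_{N\in\mathcal N}V_N^\lambda,\quad V_N=\bigcup_{\lambda<\kappa}V_N^\lambda,\quad V^*=\bigcup_{N\in\mathcal N}V_N.$$
The sets with an upper index $\lambda$ increase with $\lambda$. By (1), for $x\in V$,
$$x\in V^\lambda\iff\ell(x)\le\lambda,\qquad x\in V^*\iff\ell(x)<\kappa,\tag{3}$$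
and $\ell(x)\le d(V)=\kappa$.

**Step 2: two density estimates.** The first bounds the density of a layer that is covered by few sets. *Let $G\subset V$ be open, $N\in\mathcal N$, $\lambda<\kappa$ an infinite cardinal, $\nu$ a cardinal. If $\mathcal U'\subset\mathcal O_N^\lambda$, $|\mathcal U'|\le\nu$ and $G\cap V_N^\lambda\subset\bigcup\mathcal U'$, then*
$$d(G\cap V_N^\lambda)\le\lambda\cdot\nu.\tag{4}$$
Indeed $G\cap V_N^\lambda=G\cap N\cap H_N^\lambda=\bigcup_{O\in\mathcal U'}(G\cap N\cap O)$, and each $G\cap N\cap O$ is relatively open in $N\cap O$, so it has density $\le\lambda$.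

The second says that small sets are not somewhere dense:
$$\text{if }A\subset V\text{ and }d(A)<\kappa,\text{ then no nonempty open }W\subset V\text{ satisfies }W\subset\overline A.\tag{5}$$
Let $A'$ be dense in $A$ with $|A'|<\kappa$. If $W\subset\overline A=\overline{A'}$, then $A'\cap W$ is dense in $W$ and has size $<\kappa=d(W)$, a contradiction.

**Step 3: the case that $V^*$ is not dense in $V$.** Here there is an open set on which $\ell$ is as large as possible. Let $U=V\setminus\overline{V^*}\ne\emptyset$. By (3), $\ell(x)=\kappa$ for all $x\in U$. Let $\{q_\gamma:\gamma<\kappa\}$ be dense in $U$ and $\Gamma=\kappa$. As $|\gamma|+\omega<\kappa$ for $\gamma<\kappa$, we are done.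

*From now on $V^*$ is dense in $V$.*

**Step 4: $\kappa$ is not regular.** This step shows that for regular $\kappa$ only Step 3 can occur. Suppose $\kappa$ is regular. Since $\kappa>\omega$, $V_N=V\cap N\cap\bigcup\{O\text{ open}:d(N\cap O)<\kappa\}$. By Lemma 8 with $Y=V$, $\nu=\kappa$ and this family, $V_N$ is a union of fewer than $\kappa$ sets $V\cap N\cap O$ with $d(N\cap O)<\kappa$, each of which is relatively open in $N\cap O$. By regularity $d(V_N)<\kappa$, and since $\mathcal N$ is countable and $\kappa$ is regular uncountable, $d(V^*)<\kappa$. But $V\subset\overline{V^*}$, contradicting (5).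

So $\kappa$ is singular. Let $\tau=\operatorname{cf}\kappa<\kappa$.

**Step 5: a uniform bound below $\kappa$.** This step proves the bound announced in the plan: *there are a nonempty open $U_0\subset V$ and an infinite cardinal $\mu<\kappa$ such that $V^*\cap U_0$ contains no right-separated sequence of length $\mu^+$.*

*The case $\tau=\omega$.* Suppose there are no such $U_0,\mu$. Then every nonempty open $W\subset V$ contains right-separated sequences of length $\mu^+$ for all infinite $\mu<\kappa$. Take pairwise disjoint nonempty open $W_n\subset V$ $(n\in\omega)$ by Lemma 1, infinite cardinals $\kappa_n<\kappa$ increasing to $\kappa$, and a right-separated sequence $\Sigma_n$ of length $\kappa_n$ in $W_n$ (an initial segment of one of length $\kappa_n^+$). Lemma 7(3) with $G_n=W_n$ gives a right-separated sequence of length $\kappa$ in $V$, a contradiction.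

*The case $\tau>\omega$.* First,
$$d(V_N^\lambda)<\kappa\quad\text{for all }N\in\mathcal N\text{ and infinite }\lambda<\kappa.\tag{6}$$
Lemma 8 with $Y=V$, $\nu=\kappa$ and the single family $\mathcal O_N^\lambda$ gives $\mathcal U'\subset\mathcal O_N^\lambda$ with $|\mathcal U'|<\kappa$ and $V\cap\bigcup\mathcal U'=V\cap H_N^\lambda$. By (4) with $G=V$, $d(V_N^\lambda)\le\lambda\cdot|\mathcal U'|<\kappa$.

Next we show: *for each $N\in\mathcal N$ there are infinite $\lambda_N,\mu_N<\kappa$ such that $V_N\setminus V_N^{\lambda_N}$ contains no right-separated sequence of length $\mu_N^+$.* Suppose this fails for $N$; we build a right-separated sequence of length $\kappa$ by stacking blocks from higher and higher layers. Let $(\lambda_i)_{i<\tau}$ be a strictly increasing sequence of cardinals cofinal in $\kappa$ with $\lambda_0\ge\tau$. We define $i(s)<\tau$ for $s<\tau$. Put $i(0)=0$ and $i(s)=\sup_{t<s}i(t)$ for limit $s$; this is $<\tau$ because $\tau$ is regular. Given $i(s)$, by assumption $V_N\setminus V_N^{\lambda_{i(s)}}$ contains a right-separated sequence of length $\lambda_s^+$. This set is the union of the sets $V_N^{\lambda_j}\setminus V_N^{\lambda_{i(s)}}$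 with $i(s)<j<\tau$, which are at most $\tau<\lambda_s^+$ many. As $\lambda_s^+$ is regular, Lemma 7(2) gives $j=:i(s+1)>i(s)$ and a right-separated sequence $\Sigma_s$ of length $\lambda_s^+$ in $V_N^{\lambda_{i(s+1)}}\setminus V_N^{\lambda_{i(s)}}$.

Let $G_s=H_N^{\lambda_{i(s+1)}}$. This open set contains all terms of $\Sigma_s$. If $s'>s$, then $i(s')\ge i(s+1)$, and the terms of $\Sigma_{s'}$ lie in $V\cap N$ but not in $V_N^{\lambda_{i(s')}}\supset V_N^{\lambda_{i(s+1)}}=V\cap N\cap G_s$; hence they are not in $G_s$. Since $\sup_s\lambda_s^+=\kappa$, Lemma 7(3) gives a right-separated sequence of length $\kappa$ in $V$, a contradiction.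

Now let $A=\bigcup_NV_N^{\lambda_N}$ and $\mu=\sup_N\mu_N$. As $\mathcal N$ is countable and $\operatorname{cf}\kappa>\omega$, we have $\mu<\kappa$, and $d(A)<\kappa$ by (6). By (5), $U_0=V\setminus\overline A\ne\emptyset$. Clearly $V^*\cap U_0\subset\bigcup_N(V_N\setminus V_N^{\lambda_N})$. If $V^*\cap U_0$ contained a right-separated sequence of length $\mu^+$, then by Lemma 7(2) one of the countably many sets $V_N\setminus V_N^{\lambda_N}$ would contain one of length $\mu^+\ge\mu_N^+$, which is impossible.

**Step 6: sharp density of the layers inside $U_0$.** The bound $\mu$ turns (6) into an optimal estimate: *for every open $G\subset U_0$ and every cardinal $\lambda$ with $\mu\le\lambda<\kappa$,*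
$$d(G\cap V^\lambda)\le\lambda.\tag{7}$$
For $N\in\mathcal N$ put $Y=G\cap V_N^\lambda\subset V^*\cap U_0$. By Step 5 and Lemma 8 with $\nu=\mu^+$ and the family $\mathcal O_N^\lambda$, there is $\mathcal U'\subset\mathcal O_N^\lambda$ with $|\mathcal U'|\le\mu$ and $Y\subset\bigcup\mathcal U'$. By (4), $d(G\cap V_N^\lambda)\le\lambda\cdot\mu=\lambda$. Sum over the countably many $N$.

**Step 7: few values of $\ell$.** This step chooses $U$ and bounds the number of layers. By (7), $d(U_0\cap V^\mu)\le\mu<\kappa$, so by (5) the open set $U=U_0\setminus\overline{U_0\cap V^\mu}$ is nonempty. By (3), $\mu<\ell(x)<\kappa$ for $x\in U\cap V^*$. Let $\Lambda=\{\ell(x):x\in U\cap V^*\}$. We claim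
$$|\Lambda|\le\mu.\tag{8}$$
For $\lambda\in\Lambda$ pick $x_\lambda\in U\cap V^*$ with $\ell(x_\lambda)=\lambda$ and, by (3), $N_\lambda\in\mathcal N$ with $x_\lambda\in V_{N_\lambda}^\lambda$. Suppose $|\Lambda|\ge\mu^+$. As $\mathcal N$ is countable, for some $N$ the set $\{\lambda\in\Lambda:N_\lambda=N\}$ has size $\ge\mu^+$. List its first $\mu^+$ elements increasingly. Then $x_\lambda\in H_N^\lambda$. For $\lambda'>\lambda$ in the list, $x_{\lambda'}\in V\cap N$, and $x_{\lambda'}\notin H_N^\lambda$, since otherwise $x_{\lambda'}\in V_N^\lambda$ and $\ell(x_{\lambda'})\le\lambda$. So the $x_\lambda$ form a right-separated sequence of length $\mu^+$ in $V^*\cap U_0$, witnessed by the open sets $H_N^\lambda$. This contradicts Step 5.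

**Step 8: a dense set whose points with $\ell=\lambda$ number at most $\lambda$.** For $\lambda\in\Lambda$ let $Q_\lambda$ be dense in $U\cap V^\lambda$ with $|Q_\lambda|\le\lambda$; it exists by (7) because $\lambda>\mu$. Put $Q'_\lambda=\{q\in Q_\lambda:\ell(q)=\lambda\}$ and $Q=\bigcup_{\lambda\in\Lambda}Q'_\lambda$. *The set $Q$ is dense in $U$.* We show $U\cap V^\lambda\subset\overline Q$ by induction on $\lambda\in\Lambda$. We have $U\cap V^\lambda\subset\overline{Q_\lambda}$. A point $q\in Q_\lambda$ either is in $Q'_\lambda$, or has $\ell(q)=\lambda'<\lambda$ with $\lambda'\in\Lambda$, and then $q\in U\cap V^{\lambda'}\subset\overline Q$. So $U\cap V^\lambda\subset\overline Q$. Hence $U\cap V^*=\bigcup_{\lambda\in\Lambda}(U\cap V^\lambda)\subset\overline Q$, and $U\cap V^*$ is dense in $U$ because $V^*$ is dense in $V$.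

**Step 9: the list.** This step orders $Q$ so that (2) holds. Write $Q'_\lambda=\{q_{\lambda,\xi}:\xi\in I_\lambda\}$ with $I_\lambda\subset\lambda$. By (8) there is an injection $j:\Lambda\to\mu$. Put, in ordinal arithmetic,
$$\gamma(\lambda,\xi)=\mu\cdot\xi+j(\lambda)\qquad(\lambda\in\Lambda,\ \xi\in I_\lambda).$$
Since $j(\lambda)<\mu$, division with remainder by $\mu$ recovers $\xi$ and $j(\lambda)$, so $\gamma(\lambda,\xi)$ determines $(\lambda,\xi)$. Moreover $|\gamma(\lambda,\xi)|+\omega\le\max(\mu,|\xi|)<\lambda$, because $\mu<\lambda$ and $\xi<\lambda$. Let $\Gamma=\{\gamma(\lambda,\xi):\lambda\in\Lambda,\xi\in I_\lambda\}\subset\kappa$ and $q_{\gamma(\lambda,\xi)}=q_{\lambda,\xi}$. Then $|\gamma|+\omega<\ell(q_\gamma)$ for all $\gamma\in\Gamma$, and $\{q_\gamma:\gamma\in\Gamma\}=Q$ is dense in $U$. $\square$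

## 8. Proof of Theorem 1

By Lemma 3(1) it suffices to find a fine set in a given nonempty open $G$. By Lemma 3(3) take a nonempty open $V\subset G$ of constant density $\kappa$; we may assume $\kappa\ge\omega$.

**The case of a long right-separated sequence.** If $V$ contains a right-separated sequence of length $\kappa$, then Lemma 2 gives a discrete $E\subset V\times V$ with $|E|\le\kappa=d(V)$, $\pi_1|_E$ injective and $\pi_1(E)$ dense in $V$. So $V$ is fine.

**The remaining case.** Take $U,\Gamma,(q_\gamma)$ from Proposition 2; in particular $\kappa>\omega$. Since $X$ is Tychonoff, there is a nonempty cozero set $U'\subset U$, that is, $U'=\{x:g(x)>0\}$ for a continuous $g:X\to[0,1]$. Let $\Gamma'=\{\gamma\in\Gamma:q_\gamma\in U'\}$. The points $q_\gamma$, $\gamma\in\Gamma'$, are dense in the open set $U'$ and satisfy (2). Lemma 6 with $U'$ for $V$, $\Gamma'$ for $\Gamma$ and $e=1$ gives a discrete $D\subset U'\times U'$ with $|D|\le\kappa=d(U')$ and $\pi_1|_D$ injective. All $q_\gamma$, $\gamma\in\Gamma'$, lie in $\overline{A_\sigma}=\overline{\pi_1(D)}$, so $\pi_1(D)$ is dense in $U'$. Hence $U'$ is fine. $\blacksquare$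

## 9. Proof of Theorem 2

By Lemma 3(2) and (3) it suffices to find a symmetrically fine set inside a nonempty open $V$ of constant density $\kappa\ge\omega$.

**Case A: some nonempty open $V'\subset V$ contains no right-separated sequence of length $\kappa$.** Here Lemma 6 does the work with $e=2$. The set $V'$ has constant density $\kappa$. Apply Proposition 2 to $V'$, and pass to a nonempty cozero $U'\subset U$ and to $\Gamma'$ as in Section 8. Lemma 6 with $e=2$ gives $D\subset U'\times U'$ such that $D\cup D^{-1}$ is discrete. It is symmetric, has size $\le\kappa=d(U')$, and its first projection is $\{x_\xi,y_\xi:\xi<\sigma\}=A_\sigma\subset U'$, whose closure contains all $q_\gamma$, $\gamma\in\Gamma'$. So it is dense in $U'$, and $U'$ is symmetrically fine.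

**Case B: every nonempty open $V'\subset V$ contains a right-separated sequence of length $\kappa$.** Lemma 2 gives discrete sets, but nothing keeps such a set $E$ away from $E^{-1}$. So we distribute the coordinates over three disjoint open sets. As $V$ is infinite, Lemma 1 gives pairwise disjoint nonempty open $V_0,V_1,V_2\subset V$, with indices in $\mathbb Z_3$. Each has density $\kappa$. Let $\{v^a_\xi:\xi\in I_a\}\subset V_a$ be dense in $V_a$ as in Lemma 2, and let $(y^a_\xi)_{\xi<\kappa}$ be a right-separated sequence in $V_a$. By Lemma 2 the set
$$E_a=\{(v^a_\xi,y^{a+1}_\xi):\xi\in I_a\}\subset V_a\times V_{a+1}$$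
is discrete. Put $U=V_0\cup V_1\cup V_2$ and $D_U=\bigcup_{a\in\mathbb Z_3}(E_a\cup E_a^{-1})\subset U\times U$. The six sets $V_a\times V_{a+1}$ and $V_{a+1}\times V_a$ $(a\in\mathbb Z_3)$ correspond to the six ordered pairs of distinct elements of $\mathbb Z_3$. So they are open and pairwise disjoint, and they meet $D_U$ exactly in $E_a$ and $E_a^{-1}$, respectively. Hence $D_U$ is discrete and symmetric. Also $|D_U|\le\kappa=d(U)$, and $\pi_1(D_U)$ contains all $v^a_\xi$, so it is dense in $U$. So $U$ is symmetrically fine. (With only two sets $V_0,V_1$, the sets $E_0$ and $E_1^{-1}$ would both lie in $V_0\times V_1$, and this argument would not separate them.) $\blacksquare$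

## 10. Under CH, a countable space whose diagonal is not in the closure of any discrete set

We prove Theorem 3. The idea is to refine the topology of $\mathbb Q$ in $\omega_1$ steps. Each step takes a discrete $D$ and a point $q$ and adds a neighborhood $U$ of $q$ whose square misses $D$, except perhaps at $(q,q)$. The care goes into not creating isolated points.

We use the following remark. *In a $T_1$ space $Y$ without isolated points, every nonempty open set is infinite and every discrete subspace $S$ is nowhere dense.* The first part is clear. If a nonempty open $W\subset\overline S$ existed, pick $s\in W\cap S$ and an open $O$ with $O\cap S=\{s\}$; then $(O\cap W)\setminus\{s\}$ is open, nonempty, contained in $\overline S$ and disjoint from $S$, a contradiction.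

**Lemma 9.** Let $Y$ be a countable, second countable, zero-dimensional Hausdorff space without isolated points. Let $D\subset Y^2$ be discrete and $q\in Y$. Then there is $U\ni q$ without isolated points (as a subspace), with $Y\setminus U$ dense in $Y$ and $U^2\cap D\subset\{(q,q)\}$.

*Proof.* Let $\{B_m:m\in\omega\}$ be a base of nonempty sets, and let $k\mapsto(i_k,m_k)$, $k\ge1$, list $\omega\times\omega$ with each pair occurring infinitely often. We choose points $u_k$ for $U$ and points $w_k$ for its complement. Put $u_0=q$. At step $k\ge1$ first choose
$$w_k\in B_{k-1}\setminus\{u_j:j<k\},$$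
where only those $u_j$ that are defined are meant, here and below. This is possible because $B_{k-1}$ is infinite. Then, if $i_k<k$, $u_{i_k}$ is defined and $u_{i_k}\in B_{m_k}$, choose
$$u_k\in B_{m_k}\setminus\bigl(\{u_j:j<k\}\cup\{w_j:1\le j\le k\}\cup S_k\bigr),$$
$$S_k=\{x:(x,x)\in D\}\cup\bigcup_{j<k}\{x:(x,u_j)\in D\text{ or }(u_j,x)\in D\}.$$
Otherwise leave $u_k$ undefined. The choice is possible: the sets $\{x:(x,x)\in D\}$, $\{x:(x,u_j)\in D\}$, $\{x:(u_j,x)\in D\}$ are homeomorphic to subspaces of $D$, hence discrete, hence nowhere dense. So $S_k$ is nowhere dense, $B_{m_k}\setminus S_k$ contains a nonempty open set, which is infinite, and only finitely many further points are excluded.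

Let $U$ be the set of all defined $u_k$. It has no isolated points: if $u_i\in B_m$, take $k>i$ with $(i_k,m_k)=(i,m)$; then $u_k\in B_m\cap U$ and $u_k\ne u_i$. The set $\{w_k:k\ge1\}$ is dense, since $w_k\in B_{k-1}$. It is disjoint from $U$: $w_k\ne u_j$ for $j<k$ by the choice of $w_k$, and for $j\ge k$ by the choice of $u_j$. Finally, let $(u_i,u_j)\in D$. If $i\ne j$, then the choice of the point with the larger index excludes this. If $i=j\ge1$, then $u_i\in\{x:(x,x)\in D\}\subset S_i$, which is excluded. So $i=j=0$, that is, the pair is $(q,q)$. $\square$

**Step 1: the topologies.** This step builds the space. By CH there are $\omega_1$ pairs $(D,q)$ with $D\subset\mathbb Q^2$, $q\in\mathbb Q$; list them as $(D_\alpha,q_\alpha)_{\alpha<\omega_1}$, each pair occurring uncountably often. We define increasing topologies $\mathcal T_\alpha$ $(\alpha<\omega_1)$ on $\mathbb Q$, each second countable, zero-dimensional, Hausdorff and without isolated points.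

$\mathcal T_0$ is the usual topology. For limit $\alpha$, $\mathcal T_\alpha$ is generated by $\bigcup_{\beta<\alpha}\mathcal T_\beta$. This union is closed under finite intersections, so it is a base of $\mathcal T_\alpha$. Hence every nonempty $\mathcal T_\alpha$-open set contains a nonempty $\mathcal T_\beta$-open set for some $\beta<\alpha$, which is infinite, and no isolated points appear. The union of countable bases of the $\mathcal T_\beta$, consisting of clopen sets, is a countable base of clopen sets, as sets clopen in $\mathcal T_\beta$ are clopen in $\mathcal T_\alpha$.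

If $D_\alpha$ is not discrete in $(\mathbb Q,\mathcal T_\alpha)^2$, let $\mathcal T_{\alpha+1}=\mathcal T_\alpha$. Otherwise take $U_\alpha\ni q_\alpha$ from Lemma 9 for $(\mathbb Q,\mathcal T_\alpha)$, $D_\alpha$, $q_\alpha$, and let $\mathcal T_{\alpha+1}$ be generated by $\mathcal T_\alpha\cup\{U_\alpha,\mathbb Q\setminus U_\alpha\}$. The sets $O\cap U_\alpha$ and $O\setminus U_\alpha$ with $O\in\mathcal T_\alpha$ form a base; with $O$ from a countable clopen base of $\mathcal T_\alpha$, they form a countable clopen base. The set $O\cap U_\alpha$ is empty or infinite, since $U_\alpha$ has no isolated points as a subspace of the $T_1$ space $(\mathbb Q,\mathcal T_\alpha)$. If $O\ne\emptyset$, then $O\setminus U_\alpha$ is infinite: for every finite set $K$ the nonempty open set $O\setminus K$ meets the dense set $\mathbb Q\setminus U_\alpha$. So $\mathcal T_{\alpha+1}$ has no isolated points.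

Let $X$ be $\mathbb Q$ with the topology generated by $\bigcup_{\alpha<\omega_1}\mathcal T_\alpha$, which is a base. As in the limit step, $X$ is a countable zero-dimensional Hausdorff space without isolated points. It is Tychonoff, because it is Hausdorff and has a base of clopen sets, and it is Lindelöf $\Sigma$, because it is countable.

**Step 2: no discrete $D$ works.** This step checks the conclusion. Let $D\subset X^2$ be discrete. The set $\{x:(x,x)\in D\}$ is a discrete subspace of $X$. It is not all of $X$, since $X$ has no isolated points. Pick $q$ with $(q,q)\notin D$. As $D$ is countable, its discreteness is witnessed by countably many products $O\times O'$ with $O,O'\in\bigcup_\alpha\mathcal T_\alpha$. All these sets belong to $\mathcal T_\beta$ for some $\beta<\omega_1$, so $D$ is discrete in $(\mathbb Q,\mathcal T_\alpha)^2$ for all $\alpha\ge\beta$. Pick $\alpha\ge\beta$ with $(D_\alpha,q_\alpha)=(D,q)$; it exists because the pair occurs uncountably often. Then $U_\alpha$ is an open neighborhood of $q$ in $X$ with $U_\alpha^2\cap D\subset\{(q,q)\}$. Since $(q,q)\notin D$, $U_\alpha^2\cap D=\emptyset$, so $(q,q)\notin\overline D$.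 Hence $\Delta\not\subset\overline D$.

This proves the first sentence of Theorem 3. The second follows, because CH is consistent with ZFC. $\blacksquare$
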